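# An Elliptic Cauchy Determinant and the Near-Perfect Matchings of a Cylinder

## 1. The matrix with entries $\sinh(\eta_i+\eta_j)/(\cos q_i+\cos q_j)$

Throughout, $m=2h+1\ge 3$ is odd. Put
$$q_j=\frac{(2j-1)\pi}{m},\qquad x_j=\cos q_j\qquad(1\le j\le h),$$
and let $\eta(q)$ be the real number with $\sinh\eta(q)=\sin q$. Write $\eta_j=\eta(q_j)>0$; note $\cosh\eta(q)=\sqrt{1+\sin^2q}$. Form two symmetric $h\times h$ matrices,
$$\Phi=\Big[\frac{\sinh(\eta_i+\eta_j)}{x_i+x_j}\Big]_{i,j=1}^h,\qquad \mathsf C=\Big[\frac{1}{x_i+x_j}\Big]_{i,j=1}^h ,$$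
and the number
$$R(m)=\frac{\det\Phi}{\prod_{j}\sinh 2\eta_j\;\det\mathsf C}.\tag{1}$$
No denominator vanishes: $x_i+x_j=0$ would force $q_i+q_j=\pi$, that is $2(i+j-1)=m$, and $m$ is odd. The matrix $\mathsf C$ is a Cauchy matrix, so by Cauchy's determinant
$$\det\mathsf C=\frac{\prod_{i<j}(x_i-x_j)^2}{\prod_{i,j}(x_i+x_j)}\ne0 .\tag{2}$$

**The case $m=3$.** Here $h=1$ and numerator and denominator in (1) are both $\sinh2\eta_1/(2x_1)$, so $R(3)=1$.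

**The case $m=5$.** Here $q_1=\pi/5$, $q_2=3\pi/5$, with $x_1x_2=-\frac14$, $x_1+x_2=\frac12$. So $\mathsf C_{11}\mathsf C_{22}=\frac1{4x_1x_2}=-1$, $\mathsf C_{12}=2$, $\det\mathsf C=-5$. With $D=\sinh2\eta_1\sinh2\eta_2$ we get $\det\Phi=-D-4\sinh^2(\eta_1+\eta_2)$, hence
$$R(5)=\frac15+\frac{4\sinh^2(\eta_1+\eta_2)}{5D}.$$
From $\sin^2q_{1,2}=\frac{5\mp\sqrt5}8$ and $\cosh^2\eta_{1,2}=\frac{13\mp\sqrt5}8$ we find $\sin q_1\sin q_2=\frac{\sqrt5}4$, $\cosh\eta_1\cosh\eta_2=\frac{\sqrt{41}}4$, so $D=\frac{\sqrt{205}}4$ and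
$$\sinh^2(\eta_1+\eta_2)=\frac{(5-\sqrt5)(13+\sqrt5)+(5+\sqrt5)(13-\sqrt5)}{64}+\frac{\sqrt{205}}8=\frac{15+\sqrt{205}}8 .$$
Therefore $R(5)=\frac35+\frac{6}{\sqrt{205}}=1.0190\ldots$.

This number is for counting. We shall see that $R(m)$ compares the number of matchings of a long cylinder that miss a vertex deep inside with the number of those that miss a vertex on the rim; that $\Phi$ becomes an *elliptic* Cauchy matrix in the right coordinate, so that its determinant is a product; and that the maximal such ratio is, for large $m$, exactly $R(m)$.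

## 2. Vacancies on a cylinder, and the two theorems

Let $n$ be odd. The cylinder graph $G_{m,n}=C_m\times P_n$ is the Cartesian product of a cycle and a path: $n$ copies $C_m^{(1)},\dots,C_m^{(n)}$ of $C_m$ in a row, with corresponding vertices of consecutive copies joined. It has $mn$ labeled vertices, an odd number, so it has no perfect matching.

**Definition.** A *near-perfect matching* leaves exactly one vertex unmatched, the *vacancy*. Let $K_m^v(n)$ be the number of near-perfect matchings of $G_{m,n}$ with vacancy $v$. By rotation it depends only on the copy containing $v$; write $\hat K_m^{(k)}(n)$ if $v\in C_m^{(k)}$. The collection $\{\hat K^{(k)}_m(n)\}_{k=1}^n$ is the *profile*.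

By reflection $\hat K_m^{(k)}(n)=\hat K_m^{(n+1-k)}(n)$. The question, Open problem 2 in "Near-Perfect Matchings On Cylinders" (https://indico.jinr.ru/getFile.py/access?contribId=52&sessionId=15&resId=0&materialId=slides&confId=137), asks how large the profile gets compared with its value on the rim: find the asymptotics, as $m\to\infty$ through odd values, of
$$Q(m)=\lim_{n\to\infty}\max_{1\le k\le n}\frac{\hat K_m^{(k)}(n)}{\hat K_m^{(1)}(n)}\qquad(n\text{ odd}).\tag{3}$$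

Let $A=1.28242\ldots$ be the Glaisher constant, defined by $\prod_{j\le N}j^j\sim A\,N^{N^2/2+N/2+1/12}e^{-N^2/4}$. All $O(\cdot)$ are for $m\to\infty$, $m$ odd.

**Theorem 1.** $Q(m)\sim C\,m^{1/4}$ with
$$C=2^{-13/24}\,\pi^{1/4}\,e^{1/4}A^{-3}=2^{-13/24}\pi^{1/4}e^{3\zeta'(-1)}=0.5568\ldots\tag{4}$$

**Theorem 2.** $R(m)=\lim_{k\to\infty,\ k\text{ odd}}\ \lim_{n\to\infty}\hat K^{(k)}_m(n)/\hat K_m^{(1)}(n)$. There is $m_0$ such that $Q(m)=R(m)$ for all odd $m\ge m_0$. Moreover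
$$Q(m)=C\,m^{1/4}\Big(1+\frac{\sqrt2\,\pi}{4m}+O(m^{-2})\Big).\tag{5}$$

The two forms of $C$ agree because $\log A=\frac1{12}-\zeta'(-1)$. As a plausibility check, the right side of (5) without the error term is about $1.004$ at $m=3$ and $1.018$ at $m=5$, against $R(3)=1$ and $R(5)=1.019\ldots$.

## 3. The cylinder over a triangle, by hand

Let $m=3$ and build matchings row by row. The state after some rows is the set $S\subset\mathbb Z_3$ of vertices of the last row that are matched upwards. If the state below is $S$, the vertices of $S$ in the new row are used; the others are matched horizontally or upwards. So (with $T$ for "add a row")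
$$T|\emptyset\rangle=|\mathbb Z_3\rangle+\sum_j|\{j\}\rangle,\quad T|\{j\}\rangle=|\{j\}^c\rangle+|\emptyset\rangle,\quad T|\{j\}^c\rangle=|\{j\}\rangle,\quad T|\mathbb Z_3\rangle=|\emptyset\rangle .$$
Write $T^{2i}|\emptyset\rangle=e_i|\emptyset\rangle+p_i\sum_{\text{pairs}}|\cdot\rangle$. Then $T^{2i+1}|\emptyset\rangle=e_i|\mathbb Z_3\rangle+(e_i+p_i)\sum_j|\{j\}\rangle$ and
$$e_{i+1}=4e_i+3p_i,\quad p_{i+1}=e_i+p_i,\quad (e_0,p_0)=(1,0),\ (e_1,p_1)=(4,1),\ (e_2,p_2)=(19,5).$$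
Put the vacancy at vertex $0$ of row $k$. Gluing the part up to row $k$ to the part above it, we get for $n=2i+2l+1$
$$\hat K^{(2i+1)}_3(n)=e_ie_l+e_ip_l+p_ie_l,\qquad \hat K_3^{(2i)}(n)=2p_i(e_l+p_l).$$
(First case: below the glue line the states with $0$ removed are $e_i|\{1,2\}\rangle+(e_i+p_i)|\emptyset\rangle$, paired with $T^{2l}|\emptyset\rangle$. Second case: $p_i(|\{1\}\rangle+|\{2\}\rangle)$, paired with $T^{2l+1}|\emptyset\rangle$.) So the profile is $(5,2,5)$ for $n=3$ and $(24,10,24,10,24)$ for $n=5$.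

The odd entries agree for every $n$: the form $ee'+ep'+pe'$ has matrix $\begin{pmatrix}1&1\\1&0\end{pmatrix}$, and $\begin{pmatrix}1&1\\1&0\end{pmatrix}\begin{pmatrix}4&3\\1&1\end{pmatrix}=\begin{pmatrix}5&4\\4&3\end{pmatrix}$ is symmetric, so the recursion may be moved from one argument to the other. The even entries are smaller, because $e_i\ge2p_i$ gives $2p_i(e_l+p_l)\le e_i(e_l+p_l)$. Hence $Q(3)=1=R(3)$. Two features persist for general $m$: the parity of $k$ matters, and everything is an overlap of a vector grown from below with one grown from above.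

## 4. The row operator in fermionic form, and $Q(m)=\sup_k r_k$

The purpose of this section is to remove $n$ from the problem: $Q(m)$ becomes the supremum of explicit overlaps $r_k$.

**Step 1: the row operator.** We turn the counting into matrix elements. On the space with orthonormal basis $|S\rangle$, $S\subset\mathbb Z_m$, let $\sigma_j^-$ remove $j$ and $\sigma_j^+$ add $j$, giving $0$ if this is impossible. Let $X|S\rangle=|S^c\rangle$ and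
$$H=\sum_{j\in\mathbb Z_m}\sigma_j^-\sigma_{j+1}^-,\qquad T=e^HX .$$
The summands of $H$ commute and have square zero, so $e^H=\prod_j(1+\sigma_j^-\sigma_{j+1}^-)$: it removes an arbitrary set of disjoint horizontal edges. Hence $\langle S'|T|S\rangle$ is the number of ways to fill a row in which $S$ is matched downwards and $S'$ upwards. This description is symmetric in $S,S'$, so $T$ is real symmetric. Since $\sigma_0^-T=e^H\sigma_0^-X$ fills a row leaving vertex $0$ vacant,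
$$\hat K_m^{(k)}(n)=\langle\emptyset|T^{n-k}\sigma_0^-T^k|\emptyset\rangle .\tag{6}$$
Also $X\sigma_j^\pm X=\sigma_j^\mp$, so $\sigma_0^-T=e^HX\sigma_0^+=T\sigma_0^+$, and (6) with $k=1$ gives $\hat K^{(1)}_m(n)=\langle T^n\emptyset|\{0\}\rangle$. Finally $T^2=e^H\,e^{XHX}$, i.e.
$$T^2=e^He^{H^*},\tag{7}$$
and, $m$ being odd, $T$ exchanges the sectors of even and odd $|S|$.

**Step 2: fermions.** We make $H$ quadratic and then diagonalize it. Put
$$c_j=\prod_{l<j}(1-2n_l)\,\sigma_j^-,\qquad j=0,\dots,m-1,$$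
where $n_l$ is the occupation number of site $l$. These satisfy the canonical relations $c_jc_k+c_kc_j=0$, $c_jc_k^*+c_k^*c_j=\delta_{jk}$, and $c_0=\sigma_0^-$. For example, for $m=3$: $c_2|\{0,2\}\rangle=-|\{0\}\rangle$, the sign counting the occupied site $0$.

For $j<m-1$, $c_{j+1}c_j=(1-2n_j)\sigma_{j+1}^-\sigma_j^-=\sigma_j^-\sigma_{j+1}^-$, because after $\sigma_j^-$ site $j$ is empty. For the wrapping edge, $c_{m-1}c_0$ applied to $|S\rangle$ picks up $(-1)^{|S|-2}$, so $\sigma_{m-1}^-\sigma_0^-=(-1)^{|S|}c_{m-1}c_0=-(-1)^{|S|}c_0c_{m-1}$. (For $m=3$, $S=\mathbb Z_3$: $c_2c_0|\mathbb Z_3\rangle=c_2|\{1,2\}\rangle=-|\{1\}\rangle$, while $\sigma^-_2\sigma^-_0|\mathbb Z_3\rangle=|\{1\}\rangle$.) Hence $H=\sum_{j=0}^{m-1}c_{j+1}c_j$ with $c_m:=-c_0$ on the even sector and $c_m:=c_0$ on the odd sector.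

Let $\hat c_\kappa=m^{-1/2}\sum_je^{-i\kappa j}c_j$, where $e^{i\kappa m}=-1$ in the even sector and $e^{i\kappa m}=1$ in the odd sector. With
$$\mathcal Q=\{q_j\}_{j=1}^h,\qquad\mathcal P=\Big\{\frac{2\pi l}m\Big\}_{l=1}^h=\{\pi-q_j\}_{j=1}^h ,$$
the momenta are $\pm\mathcal Q\cup\{\pi\}$, respectively $\pm\mathcal P\cup\{0\}$. Inserting $c_j=m^{-1/2}\sum_\kappa e^{i\kappa j}\hat c_\kappa$ (which has the right boundary condition at $j=m$) gives $H=\sum_\kappa e^{i\kappa}\hat c_\kappa\hat c_{-\kappa}$. The terms $\kappa=0,\pi$ vanish, and $\pm\kappa$ combine to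
$$H=\sum_{\kappa>0}2i\sin\kappa\;\hat c_\kappa\hat c_{-\kappa},\tag{8}$$
the sum being over $\mathcal Q$, resp. $\mathcal P$. Put $b_\kappa^*=i\hat c_\kappa^*\hat c_{-\kappa}^*$. Then
$$H^*=\sum_{\kappa>0}2\sin\kappa\,b_\kappa^*,\qquad Hb_\kappa^*|\emptyset\rangle=-2\sin\kappa\,\hat c_\kappa\hat c_{-\kappa}\hat c_\kappa^*\hat c_{-\kappa}^*|\emptyset\rangle=2\sin\kappa\,|\emptyset\rangle .$$

**Step 3: the vectors $T^k|\emptyset\rangle$.** We solve the growth explicitly. For numbers $u,w$ attached to the pairs let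
$$\Psi_e(u,w)=\prod_{q\in\mathcal Q}(u_q+w_qb_q^*)|\emptyset\rangle,\qquad\Psi_o(u,w)=\prod_{p\in\mathcal P}(u_p+w_pb_p^*)\,\hat c_0^*|\emptyset\rangle .$$
Different pairs commute, the pair operators commute with $\hat c_0^*$, and $(b_\kappa^*)^2=0$. So by (7), $T^2$ acts on each pair separately: $e^{H^*}$ replaces $w$ by $w'$, then $e^H$ replaces $u$ by $u'$, with
$$w'=w+su,\qquad u'=u+sw',\qquad s=2\sin\kappa=2\sinh\eta_\kappa .\tag{9}$$
The vector $|\mathbb Z_m\rangle$ spans the $m$-particle space, so $|\mathbb Z_m\rangle=\zeta\prod_pb_p^*\,\hat c_0^*|\emptyset\rangle$ with $|\zeta|=1$, and $T|\emptyset\rangle=e^H|\mathbb Z_m\rangle=\zeta\Psi_o(2\sin p,1)$. Since $\langle\{0\}|\Psi_o(u,w)\rangle=m^{-1/2}\prod u_p$ and $\langle\{0\}|T|\emptyset\rangle=1>0$, we have $\zeta=1$. I claim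
$$\begin{aligned}k\text{ even}:&\ T^k|\emptyset\rangle=\Psi_e(u,w), & u&=\tfrac{\cosh(k+1)\eta}{\cosh\eta}, & w&=\tfrac{\sinh k\eta}{\cosh\eta};\\ k\text{ odd}:&\ T^k|\emptyset\rangle=\Psi_o(u,w), & u&=\tfrac{\sinh(k+1)\eta}{\cosh\eta}, & w&=\tfrac{\cosh k\eta}{\cosh\eta}.\end{aligned}\tag{10}$$
This holds for $k=0$ and $k=1$. The step $k\to k+2$ is (9) with $2\sinh\eta\cosh a=\sinh(a+\eta)-\sinh(a-\eta)$ and $2\sinh\eta\sinh a=\cosh(a+\eta)-\cosh(a-\eta)$. For $k$ even: $w'\cosh\eta=2\sinh\eta\cosh(k+1)\eta+\sinh k\eta=\sinh(k+2)\eta$, then $u'\cosh\eta=\cosh(k+1)\eta+2\sinh\eta\sinh(k+2)\eta=\cosh(k+3)\eta$. For $k$ odd: $w'\cosh\eta=2\sinh\eta\sinh(k+1)\eta+\cosh k\eta=\cosh(k+2)\eta$, $u'\cosh\eta=\sinh(k+1)\eta+2\sinh\eta\cosh(k+2)\eta=\sinh(k+3)\eta$.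

The sets of values $\eta_q$ ($q\in\mathcal Q$) and $\eta_p$ ($p\in\mathcal P$) coincide, as $\sin(\pi-q)=\sin q$. Let $\Lambda=\prod_je^{\eta_j}$, $\phi_k=\Lambda^{-k}T^k|\emptyset\rangle$ and $\varepsilon=e^{-2k\eta}$ (one for each pair). By (10), $\phi_k$ has
$$k\text{ odd}:\ u=\frac{e^\eta-\varepsilon e^{-\eta}}{2\cosh\eta},\ w=\frac{1+\varepsilon}{2\cosh\eta};\qquad k\text{ even}:\ u=\frac{e^\eta+\varepsilon e^{-\eta}}{2\cosh\eta},\ w=\frac{1-\varepsilon}{2\cosh\eta}.\tag{11}$$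
With $\gamma=\prod_j\frac{e^{\eta_j}}{2\cosh\eta_j}$ we get $\phi_k\to\gamma\Psi_e(1,e^{-\eta})$ for $k$ even and $\phi_k\to\gamma\Psi_o(1,e^{-\eta})$ for $k$ odd. All these vectors have real coordinates.

**Step 4: letting $n\to\infty$.** We justify the exchange of limit and maximum. By (6),
$$\frac{\hat K^{(k)}_m(n)}{\hat K^{(1)}_m(n)}=\frac{\langle\phi_{n-k}|\sigma_0^-\phi_k\rangle}{\langle\phi_n|\{0\}\rangle},\qquad\langle\phi_n|\{0\}\rangle\to m^{-1/2}\gamma .$$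
By reflection the maximum may be taken over $k\le\frac{n+1}2$. Then $n-k\ge\frac{n-1}2\to\infty$, the parity of $n-k$ is opposite to that of $k$, and $(\phi_k)$ is bounded. So, uniformly in these $k$, the ratio minus $r_k$ tends to $0$, where
$$r_k=\begin{cases}\sqrt m\,\langle\Psi_e(1,e^{-\eta})|\sigma_0^-\phi_k\rangle,&k\text{ odd},\\ \sqrt m\,\langle\phi_k|\sigma_0^+\Psi_o(1,e^{-\eta})\rangle,&k\text{ even}.\end{cases}\tag{12}$$
(For $k$ even we used $\langle\Psi_o|\sigma_0^-\phi_k\rangle=\langle\phi_k|\sigma_0^+\Psi_o\rangle$, all coordinates being real.) Hence the limit (3) exists and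
$$Q(m)=\sup_{k\ge1}r_k,\qquad r_k=\lim_{n\to\infty}\hat K^{(k)}_m(n)/\hat K_m^{(1)}(n).\tag{13}$$
Put $R_-=\lim_{k\text{ odd}}r_k$ and $R_+=\lim_{k\text{ even}}r_k$.

## 5. An overlap between two different momentum sets as a determinant

The vectors in (12) use different momenta, $\mathcal Q$ on one side and $\mathcal P$ on the other, and differ by one site. This section evaluates such overlaps. For real $(u,w)$ on $\mathcal Q$ and $(u',w')$ on $\mathcal P$ put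
$$\mathcal F_\mp=\sqrt m\,\langle\Psi_e(u,w)|\sigma_0^\mp\Psi_o(u',w')\rangle .\tag{14}$$
Write $s_q=\sin q$, $x_q=\cos q$, $s_p=\sin p$, $y_p=\cos p$, and $\mathsf C=\big(\frac1{x_q-y_p}\big)_{q\in\mathcal Q,p\in\mathcal P}$. Pairing $q_j$ with $p=\pi-q_j$ turns this into the $\mathsf C$ of Section 1; determinants use this pairing. Let $\mathbf 1$ be the all-ones vector.

**Lemma 1.** If $u=u'=1$, then
$$\mathcal F_-+t\mathcal F_+=\det\big(1+\mathsf X(\mathsf C\mathsf Y\mathsf C^T+t\mathbf 1\mathbf 1^T)\big),\quad\mathsf X=\mathrm{diag}\big(\tfrac2mw_q\cot\tfrac q2\big),\ \mathsf Y=\mathrm{diag}\big(\tfrac2mw_p's_p(1-y_p)\big).\tag{15}$$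

**Step 1: separate site $0$.** This removes $\sigma_0^\mp$. Since $\hat c_q^*=m^{-1/2}\sum_je^{iqj}c_j^*$, antisymmetrizing gives $b_q^*=-\frac1m\sum_{j,k}\sin q(j-k)\,c_j^*c_k^*$. So $\Psi_e=e^{\mathbf A}|\emptyset\rangle$ with $\mathbf A=\frac12\sum\mathsf a_{jk}c_j^*c_k^*$, $\mathsf a_{jk}=-\frac2m\sum_qw_q\sin q(j-k)$, and likewise $\prod_p(1+w_p'b_p^*)=e^{\mathbf B}$ with $\mathsf b_{jk}=-\frac2m\sum_pw'_p\sin p(j-k)$. Let $\mathbf A',\mathbf B'$ be the restrictions to the sites $1,\dots,2h$ and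
$$\mathbf a=\sum_{k\ge1}\mathsf a_{0k}c_k^*,\qquad\mathbf b=\sum_{k\ge1}\mathsf b_{0k}c_k^*,\qquad\mathbf d=\sum_{k\ge1}c_k^* .$$
Then $\mathbf A=\mathbf A'+c_0^*\mathbf a$, $\mathbf B=\mathbf B'+c_0^*\mathbf b$, $\hat c_0^*=m^{-1/2}(c_0^*+\mathbf d)$, so
$$\Psi_e=e^{\mathbf A'}(1+c_0^*\mathbf a)|\emptyset\rangle,\qquad\Psi_o=m^{-1/2}e^{\mathbf B'}(1+c_0^*\mathbf b)(c_0^*+\mathbf d)|\emptyset\rangle=m^{-1/2}e^{\mathbf B'}\big(\mathbf d+c_0^*(1+\mathbf b\mathbf d)\big)|\emptyset\rangle,$$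
using $c_0^*\mathbf bc_0^*=0$. Now $\sigma_0^-=c_0$ keeps the part containing $c_0^*$ and $\sigma_0^+=c_0^*$ keeps the other one. As $(\mathbf b\mathbf d)^2=0$, $1+\mathbf b\mathbf d=e^{\mathbf b\mathbf d}$, and
$$\mathcal F_-=\langle e^{\mathbf A'}\emptyset|e^{\mathbf B'+\mathbf b\mathbf d}\emptyset\rangle,\qquad\mathcal F_+=\langle e^{\mathbf A'}\mathbf a\,\emptyset|e^{\mathbf B'}\mathbf d\,\emptyset\rangle .$$

**Step 2: a bipartite structure.** This makes Cauchy–Binet available. Write $c^*(f)=\sum_{j=1}^{2h}f_jc_j^*$, $\sin_q=(\sin qj)_{j=1}^{2h}$, and so on. Under $j\mapsto m-j$ the vectors $\sin_q$, $\cos_p$, $\mathbf1$ are symmetric (space $V_s$) and $\cos_q$, $\sin_p$ are antisymmetric ($V_a$), because $e^{iqm}=-1$ and $e^{ipm}=1$; both spaces have dimension $h$. Expanding $\sin q(j-k)$, and with $\mathsf b_{0k}=\frac2m\sum_pw'_p\sin pk$ and similarly $\mathsf a_{0k}$,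
$$\mathbf A'=-\tfrac2m\sum_qw_qc^*(\sin_q)c^*(\cos_q),\qquad\mathbf B'=\tfrac2m\sum_pw'_pc^*(\cos_p)c^*(\sin_p),$$
$$\mathbf B'+\mathbf b\mathbf d=\tfrac2m\sum_pw'_pc^*(\cos_p-\mathbf 1)c^*(\sin_p),\qquad\mathbf a=c^*\big(\tfrac2m\sum_qw_q\sin_q\big).$$
Let $e_\alpha^*,f_\beta^*$ be creation operators for orthonormal bases of $V_s$, $V_a$. For a real matrix $M$, $e^{\sum M_{\alpha\beta}e_\alpha^*f_\beta^*}|\emptyset\rangle=\sum_{|I|=|J|}\epsilon_{|I|}\det M_{IJ}\,e_I^*f_J^*|\emptyset\rangle$ with signs $\epsilon_r=(-1)^{r(r-1)/2}$ depending only on $r=|I|$. Hence, by Cauchy–Binet,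
$$\big\langle e^{\sum M_{\alpha\beta}e_\alpha^*f_\beta^*}\emptyset\big|e^{\sum N_{\alpha\beta}e_\alpha^*f_\beta^*}\emptyset\big\rangle=\sum_{I,J}\det M_{IJ}\det N_{IJ}=\sum_I\det(MN^T)_{II}=\det(1+MN^T).$$

**Step 3: inner products.** We need the Gram data. If $e^{ixm}=-1$, then $\sum_{j=0}^{m-1}e^{ixj}=\frac2{1-e^{ix}}=1+i\cot\frac x2$, so $\sum_{j=1}^{m-1}\sin xj=\cot\frac x2$. With $\cot a+\cot b=\frac{\sin(a+b)}{\sin a\sin b}$ and $2\sin\frac{p+q}2\sin\frac{p-q}2=x_q-y_p$,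
$$\langle\cos_q|\sin_p\rangle=\tfrac12\big(\cot\tfrac{p+q}2+\cot\tfrac{p-q}2\big)=s_p\mathsf C_{qp},\qquad\langle\cos_p|\sin_q\rangle=-s_q\mathsf C_{qp},$$
$$\langle\mathbf 1|\sin_q\rangle=\cot\tfrac q2=\frac{s_q}{1-x_q},\qquad s_q\mathsf C_{qp}+\cot\tfrac q2=\cot\tfrac q2\,(1-y_p)\,\mathsf C_{qp},\tag{16}$$
so $\langle\cos_p-\mathbf1|\sin_q\rangle=-\cot\frac q2(1-y_p)\mathsf C_{qp}$.

**Step 4: $\mathcal F_-$.** Here $M=-\frac2m\sum_qw_q\sin_q\cos_q^T$ and $N=\frac2m\sum_pw'_p(\cos_p-\mathbf1)\sin_p^T$. Moving the matrix with columns $\sin_q$ around the determinant ($\det(1+UV)=\det(1+VU)$),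
$$\mathcal F_-=\det\Big(\delta_{qq'}+\tfrac4{m^2}w_q\sum_p\mathsf C_{qp}s_pw_p'(1-y_p)\mathsf C_{q'p}\cot\tfrac{q'}2\Big).$$
Conjugating by $\mathrm{diag}(\cot\frac q2)$ gives (15) at $t=0$.

**Step 5: $\mathcal F_+$.** It is the coefficient of a rank-one perturbation. Add one extra mode $f_0$ to the $V_a$-modes. Then
$$\langle e^{\mathbf A'+\mathbf af_0^*}\emptyset|e^{\mathbf B'+\tau\mathbf df_0^*}\emptyset\rangle=\langle e^{\mathbf A'}\emptyset|e^{\mathbf B'}\emptyset\rangle+\tau\mathcal F_+ .$$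
As $\mathbf d=c^*(\mathbf1)$, Cauchy–Binet shows that $\mathcal F_+$ is the $\tau$-coefficient of $\det(\mathsf M+\tau\mathsf v\mathsf g^T)$ with
$$\mathsf M_{qq'}=\delta_{qq'}+\tfrac4{m^2}w_q\sum_p\mathsf C_{qp}s_pw_p'\mathsf C_{q'p}s_{q'},\qquad\mathsf v_q=\tfrac2mw_q,\quad\mathsf g_q=\cot\tfrac q2 .$$
On the other side, by (16) the determinant in (15), after the conjugation of Step 4, is $\det(\mathsf M+(\xi+t\mathsf v)\mathsf g^T)$ with a vector $\xi$ not depending on $t$. Both the $\tau$- and the $t$-coefficient equal $\mathsf g^T\mathrm{adj}(\mathsf M)\mathsf v$. This proves Lemma 1. $\square$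

**Lemma 2.**
$$(\mathsf C^{-1})_{pq}=\frac4{m^2}\,\frac{(1-y_p)(1+x_q)}{x_q-y_p},\qquad\mathsf C^{-1}\mathbf1=\big(\tfrac2m(1-y_p)\big)_p .\tag{17}$$

*Proof.* Let $\mathcal A(x)=\prod_q(x-x_q)$ and $\mathcal B(x)=\prod_p(x-y_p)$. For $x=\cos\phi$,
$$\mathcal A=2^{-h}\frac{\cos(m\phi/2)}{\cos(\phi/2)},\qquad\mathcal B=2^{-h}\frac{\sin(m\phi/2)}{\sin(\phi/2)},$$
since the quotients are polynomials in $\cos\phi$ of degree $h$ with leading coefficient $2^h$ and the right zeros. Differentiating with $dx=-\sin\phi\,d\phi$,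
$$\mathcal B'(y_p)=-2^{-h}\frac{m\cos(mp/2)}{2\sin(p/2)\sin p},\qquad\mathcal A'(x_q)=2^{-h}\frac{m\sin(mq/2)}{2\cos(q/2)\sin q},$$
and therefore
$$\frac{\mathcal A(y_p)}{\mathcal B'(y_p)}=-\frac4m\sin^2\frac p2=-\frac2m(1-y_p),\qquad\frac{\mathcal B(x_q)}{\mathcal A'(x_q)}=\frac4m\cos^2\frac q2=\frac2m(1+x_q).\tag{18}$$
The residues of $\frac{\mathcal B(x)}{\mathcal A(x)(x-y_p)(x-y_{p'})}$ sum to $0$. For $p\ne p'$ there is no pole at $y_p,y_{p'}$; for $p=p'$ the residue at $y_p$ is $\mathcal B'(y_p)/\mathcal A(y_p)$. So $\sum_q\frac{\mathcal B(x_q)}{\mathcal A'(x_q)(x_q-y_p)(x_q-y_{p'})}=-\delta_{pp'}\frac{\mathcal B'(y_p)}{\mathcal A(y_p)}$, i.e. $(\mathsf C^{-1})_{pq}=-\frac{\mathcal A(y_p)}{\mathcal B'(y_p)}\cdot\frac{\mathcal B(x_q)}{\mathcal A'(x_q)}\cdot\frac1{x_q-y_p}$. Insert (18). The residues of $\frac{\mathcal B(x)}{\mathcal A(x)(x-y_p)}$ sum to $1$, so $\sum_q\frac{\mathcal B(x_q)}{\mathcal A'(x_q)(x_q-y_p)}=1$,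 and $(\mathsf C^{-1}\mathbf1)_p=-\frac{\mathcal A(y_p)}{\mathcal B'(y_p)}$. $\square$

**Step 6: one Cauchy-like matrix.** We collapse (15) to a determinant whose entries are explicit. For $w_q\ne0$ (then by continuity)
$$1+\mathsf X(\mathsf C\mathsf Y\mathsf C^T+t\mathbf1\mathbf1^T)=\mathsf X\big[\mathsf X^{-1}\mathsf C^{-T}+\mathsf C\mathsf Y+t\mathbf1(\mathsf C^{-1}\mathbf1)^T\big]\mathsf C^T .$$
By (17) and $(1+x_q)\tan\frac q2=s_q$ the bracket has entries $\frac2m(1-y_p)\big[\mathsf C_{qp}\big(\frac{s_q}{w_q}+s_pw'_p\big)+t\big]$. The determinant of (17) says $(\det\mathsf C)^2\prod_q\frac2m(1+x_q)\prod_p\frac2m(1-y_p)=1$, and $\cot\frac q2/(1+x_q)=1/s_q$. So the determinant is $\frac1{\det\mathsf C}\prod_q\frac{w_q}{s_q}\det[\cdots]$. Finally $\mathcal F_\mp$ is linear in each pair $(u_q,w_q)$ and each pair $(u'_p,w'_p)$, so homogeneity gives in general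
$$\mathcal F_-+t\mathcal F_+=\frac1{\det\mathsf C}\det\Big[\mathsf C_{qp}\Big(u_qu'_p+\frac{s_p}{s_q}w_qw'_p\Big)+t\,\frac{w_qu'_p}{s_q}\Big].\tag{19}$$

## 6. Determinants for $r_k$, and the first assertion of Theorem 2

We insert (11) into (19), with $s=\sinh\eta$.

**$k$ odd.** Here $u_q=1$, $w_q=e^{-\eta_q}$, $(u',w')$ is given by (11), and $t=0$. Since
$$s_qe^{\eta_q}e^{\eta_p}+s_p=e^{\eta_q}\sinh(\eta_q+\eta_p),\qquad -s_qe^{\eta_q}e^{-\eta_p}+s_p=-e^{\eta_q}\sinh(\eta_q-\eta_p)$$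
(write out the exponentials for the first; put $\eta_p\to-\eta_p$ for the second), taking $\frac1{s_q}$ from rows and $\frac1{2\cosh\eta_p}$ from columns gives
$$r_k=\frac{\det\big[\mathsf C_{qp}\big(\sinh(\eta_q+\eta_p)-\varepsilon_p\sinh(\eta_q-\eta_p)\big)\big]}{\prod_j\sinh2\eta_j\,\det\mathsf C}.\tag{20}$$

**$k$ even.** Here $u'=1$, $w'_p=e^{-\eta_p}$, $(u,w)$ is given by (11), and we want the coefficient of $t$. Since
$$s_qe^{\eta_q}+s_pe^{-\eta_p}=e^{\eta_q-\eta_p}\sinh(\eta_q+\eta_p),\qquad s_qe^{-\eta_q}-s_pe^{-\eta_p}=e^{-\eta_q-\eta_p}\sinh(\eta_q-\eta_p),$$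
scaling rows by $e^{-\eta_q}$ and columns by $e^{\eta_p}$ (total factor $1$) gives
$$r_k=[t^1]\frac{\det\big[\mathsf C_{qp}\sinh(\eta_q+\eta_p)+\varepsilon_qe^{-2\eta_q}\mathsf C_{qp}\sinh(\eta_q-\eta_p)+t(1-\varepsilon_q)e^{\eta_p-\eta_q}\big]}{\prod_j\sinh2\eta_j\,\det\mathsf C}.\tag{21}$$

Label $p=\pi-q_j$ by $j$: then $\eta_p=\eta_j$ and $\mathsf C_{ij}=\frac1{x_i+x_j}$. As $k\to\infty$ all $\varepsilon\to0$, so (20) yields
$$R_-=R(m),$$
which with (13) is the first assertion of Theorem 2. Moreover $R_->0$, hence $\det\Phi\ne0$: by Lemma 1 and homogeneity $R_-=\prod_pu'_{p,\infty}\det(1+\mathsf X\mathsf C\mathsf Y\mathsf C^T)$ with $u'_{p,\infty}=\frac{e^{\eta_p}}{2\cosh\eta_p}>0$ and positive diagonal $\mathsf X,\mathsf Y$ ($w=w'=e^{-\eta}$); this determinant equals $\det(1+\mathsf X^{1/2}\mathsf C\mathsf Y\mathsf C^T\mathsf X^{1/2})\ge1$.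

For $m=3$, (20) gives $r_k=1$ for all odd $k$ and (21) gives $R_+=2x_1/\sinh2\eta_1=2/\sqrt{21}\approx0.436$; compare $10/24\approx0.417$ in the profile for $n=5$.

## 7. Where Cauchy's argument stops, and the elliptic coordinate

The first thing to try on $\det\Phi$ is Cauchy's own argument: regard the determinant as a rational function of one $x_i$, locate its poles and zeros, conclude by Liouville. This works for $\mathsf C$. For $\Phi$ it stops at the first line: as a function of $x=\cos q$ the entry is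
$$\frac{\sqrt{1-x^2}\,\cosh\eta_j+\sqrt{2-x^2}\,\sin q_j}{x+x_j},$$
which is not rational in $x$, because of the two square roots $\sin q$ and $\cosh\eta$. Splitting $\Phi=\mathsf S\mathsf C\mathsf H+\mathsf H\mathsf C\mathsf S$ with $\mathsf S=\mathrm{diag}(\sin q_j)$, $\mathsf H=\mathrm{diag}(\cosh\eta_j)$ leaves the determinant of a sum, which multilinearity expands into $2^h$ terms.

The way past this is to make both square roots single valued at once. Jacobi's functions of modulus $1/\sqrt2$ do it: with $x=\operatorname{sn}$ one has $\sqrt{1-x^2}=\operatorname{cn}$ and $\sqrt{2-x^2}=\sqrt2\operatorname{dn}$. In that coordinate the entry will depend only on the *sum* of two parameters, and Liouville's theorem works on the torus.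

**Theta functions.** Let $\tau=i/2$, $\rho=e^{i\pi\tau}=e^{-\pi/2}$ and
$$\vartheta_1(y)=2\sum_{r\ge0}(-1)^r\rho^{(r+1/2)^2}\sin(2r+1)y,\qquad\vartheta_2(y)=2\sum_{r\ge0}\rho^{(r+1/2)^2}\cos(2r+1)y .$$
$\vartheta_1$ is odd and entire with simple zeros exactly at $\pi\mathbb Z+\pi\tau\mathbb Z$; $\vartheta_2$ is even; and
$$\vartheta_1(y+\tfrac\pi2)=\vartheta_2(y),\quad\vartheta_2(y+\tfrac\pi2)=-\vartheta_1(y),\quad\vartheta_1(\tfrac\pi2-y)=\vartheta_2(y),$$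
$$\vartheta_1(y+\pi\tau)=-\rho^{-1}e^{-2iy}\vartheta_1(y),\qquad\vartheta_2(y+\pi\tau)=\rho^{-1}e^{-2iy}\vartheta_2(y).$$
The second line at $y-\frac{i\pi}4$, with $\rho^{-1}e^{-\pi/2}=1$, gives
$$\vartheta_1(y-\tfrac{i\pi}4)=-e^{2iy}\vartheta_1(y+\tfrac{i\pi}4).\tag{22}$$
Put $\psi=\vartheta_2/\vartheta_1$. It is odd, has period $\pi$ and antiperiod $\pi\tau=\frac{i\pi}2$ (that is, $\psi(y+\pi\tau)=-\psi(y)$), and $\psi(y+\frac\pi2)=-1/\psi(y)$, $\psi(\frac\pi2-y)=1/\psi(y)$.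

**The coordinate.** Let $\mathcal K$ be the complete elliptic integral of modulus $1/\sqrt2$; then also $\mathcal K'=\mathcal K$. Put
$$U(q)=\int_q^{\pi/2}\frac{\sqrt2\,ds}{\sqrt{1+\sin^2s}},\qquad z(q)=\frac{\pi\,U(q)}{4\mathcal K}.\tag{23}$$
Substituting $s=\frac\pi2-\phi$ gives $U=\int_0^{\pi/2-q}(1-\frac12\sin^2\phi)^{-1/2}d\phi$, so
$$\operatorname{sn}U=\cos q,\qquad\operatorname{cn}U=\sin q=\sinh\eta,\qquad\sqrt2\operatorname{dn}U=\sqrt{1+\sin^2q}=\cosh\eta .$$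
The function $z$ is real-analytic and decreasing, and from the symmetries of the integrand $z(0)=\frac\pi4$, $z(\pi-q)=-z(q)$, $z(q+\pi)=z(q)-\frac\pi2$, $z(-q)=\frac\pi2-z(q)$, $z'(0)=z'(\pi)=-\frac{\sqrt2\pi}{4\mathcal K}$, $z'(\frac\pi2)=-\frac\pi{4\mathcal K}$. Write $z_j=z(q_j)\in(-\frac\pi4,\frac\pi4)$.

**Lemma 3.** For $z=z(q)$, $z'=z(q')$, $\eta=\eta(q)$, $\eta'=\eta(q')$:
$$\frac{\sinh(\eta+\eta')}{\cos q+\cos q'}=\psi(z+z'),\quad\frac{\sinh(\eta+\eta')}{\cos q-\cos q'}=\psi(z-z'),\quad\frac{\sinh(\eta-\eta')}{\cos q+\cos q'}=-\frac1{\psi(z-z')},\tag{24}$$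
$$e^\eta=i\psi(z+\tfrac{i\pi}4),\quad e^{-\eta}=i\psi(z+\tfrac\pi2+\tfrac{i\pi}4),\quad\psi(z+\tfrac\pi4)=\tan\tfrac q2,\quad\vartheta_2(0)=\frac{\sqrt2\,\pi}{2\mathcal K}\vartheta_1'(0).\tag{25}$$

*Proof.* Let $U_1=U(q)$, $U_2=U(q')$, $\alpha=\frac{U_1+U_2}2$, $\beta=\frac{U_1-U_2}2$, $\mathsf D=1-\frac12\operatorname{sn}^2\alpha\operatorname{sn}^2\beta$. The addition theorems give
$$\operatorname{sn}U_1+\operatorname{sn}U_2=\frac{2\operatorname{sn}\alpha\operatorname{cn}\beta\operatorname{dn}\beta}{\mathsf D},\qquad\operatorname{cn}U_1\operatorname{dn}U_2+\operatorname{dn}U_1\operatorname{cn}U_2=\frac{2\operatorname{cn}\alpha\operatorname{dn}\alpha\operatorname{cn}\beta\operatorname{dn}\beta}{\mathsf D}.$$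
For the second: multiplying the formulas for $\operatorname{cn}(\alpha+\beta)$ and $\operatorname{dn}(\alpha-\beta)$ gives the numerator $\operatorname{cn}\alpha\operatorname{cn}\beta\operatorname{dn}\alpha\operatorname{dn}\beta\,\mathsf D+\operatorname{sn}\alpha\operatorname{sn}\beta\big(\frac12\operatorname{cn}^2\alpha\operatorname{cn}^2\beta-\operatorname{dn}^2\alpha\operatorname{dn}^2\beta\big)$ over $\mathsf D^2$, the last bracket is $-\frac12\mathsf D$, and the term odd in $\beta$ cancels in the sum. Since $\sinh(\eta+\eta')=\sqrt2(\operatorname{cn}U_1\operatorname{dn}U_2+\operatorname{dn}U_1\operatorname{cn}U_2)$, the first left side is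
$$\hat\psi(U_1+U_2),\qquad\hat\psi(w)=\sqrt2\,\frac{\operatorname{cn}\operatorname{dn}}{\operatorname{sn}}\Big(\frac w2\Big).$$
Now $\operatorname{cn}\operatorname{dn}/\operatorname{sn}=(\log\operatorname{sn})'$, $\operatorname{sn}(v+2\mathcal K)=-\operatorname{sn}v$ and $\operatorname{sn}(v+i\mathcal K)=\sqrt2/\operatorname{sn}v$. So $\hat\psi$ has period $4\mathcal K$, antiperiod $2i\mathcal K$, simple poles exactly on $4\mathcal K\mathbb Z+2i\mathcal K\mathbb Z$ (the zeros and poles of $\operatorname{sn}$), and simple zeros exactly on that lattice shifted by $2\mathcal K$ (the zeros of $\operatorname{cn}$ and $\operatorname{dn}$). The function $\psi(\frac{\pi w}{4\mathcal K})$ has the same period, antiperiod, poles and zeros, so the quotient is constant. At $w=\mathcal K$ both equal $1$: $\vartheta_1(\frac\pi4)=\vartheta_2(\frac\pi4)$, and for $\hat\psi$ take $q=0$, $q'=\frac\pi2$, where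 the left side is $\sin\frac\pi2=1$. This is the first identity.

The second is the first with $q'\to\pi-q'$. The third follows from $\sinh(\eta+\eta')\sinh(\eta-\eta')=\sin^2q-\sin^2q'=-(\cos q-\cos q')(\cos q+\cos q')$.

The first identity holds for complex $U_1,U_2$. Let $U_2=i\mathcal K+\epsilon$, $\epsilon\to0$, where $\operatorname{sn},\operatorname{cn},\operatorname{dn}\sim\frac{\sqrt2}\epsilon,\frac{-i\sqrt2}\epsilon,\frac{-i}\epsilon$: this gives $\psi(z+\frac{i\pi}4)=-i(\operatorname{cn}U_1+\sqrt2\operatorname{dn}U_1)=-ie^\eta$. Put $q\to-q$ ($\eta\to-\eta$, $z\to\frac\pi2-z$): $e^{-\eta}=i\psi(\frac\pi2-z+\frac{i\pi}4)=-i\psi(z-\frac\pi2-\frac{i\pi}4)=i\psi(z-\frac\pi2+\frac{i\pi}4)=i\psi(z+\frac\pi2+\frac{i\pi}4)$. Taking $q'=0$ in the first identity gives $\psi(z+\frac\pi4)=\frac{\sin q}{1+\cos q}$. Finally compare $\hat\psi(w)\sim\frac{2\sqrt2}w$ with $\psi(\frac{\pi w}{4\mathcal K})\sim\frac{\vartheta_2(0)}{\vartheta_1'(0)}\cdot\frac{4\mathcal K}{\pi w}$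 as $w\to0$. $\square$

**Lemma 4 (Frobenius' determinant).**
$$\det[\psi(a_i+b_j)]_{i,j=1}^N=\vartheta_2(0)^{N-1}\,\vartheta_2\Big(\sum_i(a_i+b_i)\Big)\frac{\prod_{i<j}\vartheta_1(a_i-a_j)\vartheta_1(b_i-b_j)}{\prod_{i,j}\vartheta_1(a_i+b_j)}.\tag{26}$$

*Proof.* Induction on $N$; $N=1$ is the definition of $\psi$. For generic parameters regard both sides as functions of $a=a_N$. The left side is a combination of the $\psi(a+b_j)$, so it has period $\pi$ and antiperiod $\pi\tau$. On the right, $a\to a+\pi$ gives the sign $(-1)^N/(-1)^N=1$. Under $a\to a+\pi\tau$ the powers of $\rho$ cancel ($1+(N-1)-N=0$), and the factor is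
$$\frac{(-1)^{N-1}}{(-1)^N}\exp\Big(-2i\Big[a+\sum_{i<N}a_i+\sum_jb_j+\sum_{i<N}(a-a_i)-\sum_j(a+b_j)\Big]\Big)=-1 .$$
Both sides have at most simple poles, at $-b_j+\pi\mathbb Z+\pi\tau\mathbb Z$. At $a=-b_N$ the left residue is $\frac{\vartheta_2(0)}{\vartheta'_1(0)}$ times the $(N-1)$-determinant. On the right the factors $\vartheta_1(a_i+b_N)$ and $\vartheta_1(b_i-b_N)$, $i<N$, cancel and the residue is $\frac{\vartheta_2(0)}{\vartheta_1'(0)}$ times the right side for $N-1$. By antisymmetry in the $b_j$ all residues agree. The difference is entire and bounded, hence constant; being antiperiodic it is $0$. $\square$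

## 8. Product formulas for $R_-$ and $R_+$

Let $Z=\sum_iz_i$, $\Omega_{ij}=1/\psi(z_i-z_j)$ with $\Omega_{ii}=0$, and $E=\mathrm{diag}(\varepsilon_j)$. By (24), $\Phi_{ij}=\psi(z_i+z_j)$, and (20) reads, for odd $k$,
$$r_k=\frac{\det(\Phi+\Omega E)}{\prod_j\sinh2\eta_j\,\det\mathsf C}.\tag{27}$$

**The formula for $R_-$.** We want a product ready for asymptotics. By (24), $\sinh2\eta_i=2x_i\psi(2z_i)$ and $\frac{x_i+x_j}{x_i-x_j}=\frac{\psi(z_i-z_j)}{\psi(z_i+z_j)}$. With (2) and $\prod_{i,j}(x_i+x_j)=\prod_i2x_i\prod_{i<j}(x_i+x_j)^2$,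
$$\prod_j\sinh2\eta_j\det\mathsf C=\prod_i\psi(2z_i)\prod_{i<j}\frac{\psi(z_i+z_j)^2}{\psi(z_i-z_j)^2}.$$
Dividing (26) with $a_i=b_i=z_i$ by this, every $\vartheta_1$ turns into a $\vartheta_2$:
$$R(m)=R_-=\vartheta_2(0)^{h-1}\vartheta_2(2Z)\frac{\prod_{i<j}\vartheta_2(z_i-z_j)^2}{\prod_i\vartheta_2(2z_i)\prod_{i<j}\vartheta_2(z_i+z_j)^2}=\frac{\vartheta_2(2Z)}{\vartheta_2(0)}\prod_{i,j=1}^h\frac{\vartheta_2(z_i-z_j)}{\vartheta_2(z_i+z_j)}.\tag{28}$$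

**The formula for $R_+$.** We only need $R_+/R_-$. By (21) with $\varepsilon=0$,
$$R_+\prod_j\sinh2\eta_j\det\mathsf C=[t^1]\det[\Phi_{ij}+te^{\eta_j-\eta_i}]=-\det\begin{pmatrix}\Phi&(e^{-\eta_i})_i\\(e^{\eta_j})_j&0\end{pmatrix}.$$
The border is again of the form $\psi(a_i+b_j)$: take $a_i=b_i=z_i$ for $i\le h$ and $a_{h+1}=\frac{i\pi}4$, $b_{h+1}=\frac\pi2+\frac{i\pi}4$. By (25), $\psi(a_i+b_{h+1})=-ie^{-\eta_i}$, $\psi(a_{h+1}+b_j)=-ie^{\eta_j}$, $\psi(a_{h+1}+b_{h+1})=-\psi(\frac\pi2)=0$. As $(-i)^2=-1$, the quantity above equals $\Delta:=\det[\psi(a_i+b_j)]_{i,j=1}^{h+1}$. By (26),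
$$\frac\Delta{\det\Phi}=\frac{\vartheta_2(0)\,\vartheta_2(2Z+\frac\pi2+\pi\tau)}{\vartheta_2(2Z)\,\vartheta_1(\frac\pi2+\pi\tau)}\prod_i\frac{\vartheta_1(z_i-\frac{i\pi}4)\,\vartheta_1(z_i-\frac\pi2-\frac{i\pi}4)}{\vartheta_1(z_i+\frac{i\pi}4)\,\vartheta_1(z_i+\frac\pi2+\frac{i\pi}4)} .$$
By (22), $\vartheta_1(z_i-\frac{i\pi}4)=-e^{2iz_i}\vartheta_1(z_i+\frac{i\pi}4)$ and $\vartheta_1(z_i-\frac\pi2-\frac{i\pi}4)=e^{2iz_i}\vartheta_1(z_i-\frac\pi2+\frac{i\pi}4)=-e^{2iz_i}\vartheta_1(z_i+\frac\pi2+\frac{i\pi}4)$, so the product is $e^{4iZ}$. Also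
$$\vartheta_2(2Z+\tfrac\pi2+\pi\tau)=\rho^{-1}e^{-4iZ}\vartheta_1(2Z),\qquad\vartheta_1(\tfrac\pi2+\pi\tau)=\rho^{-1}\vartheta_2(0).\tag{29}$$
Hence
$$\frac{R_+}{R_-}=\frac\Delta{\det\Phi}=\frac{\vartheta_1(2Z)}{\vartheta_2(2Z)}=\frac1{\psi(2Z)}.\tag{30}$$

## 9. Asymptotics of $R(m)$

Let $\delta=2\pi/m$, so $q_j=(j-\frac12)\delta$, and the next point would be $(h+\frac12)\delta=\pi$: the grid starts half a step from $0$ and misses the endpoint $\pi$.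

**Lemma 5.** (a) For $g\in C^2[0,\pi]$,
$$\Big|\sum_{j\le h}g(q_j)-\frac1\delta\int_0^\pi g+\frac12g(\pi)\Big|\le\frac\delta8\Big(\int_0^\pi|g''|+\max_{[0,\delta/2]}|g'|\Big).$$
(b) For $g\in C^4[0,\pi]$,
$$\sum_{j\le h}g(q_j)=\frac1\delta\int_0^\pi g-\frac12g(\pi)+\delta\Big(\frac{g'(\pi)}{12}+\frac{g'(0)}{24}\Big)+O(\delta^3\|g\|_{C^4}).$$

*Proof.* On $[a,a+\delta]$, integrating by parts twice, $\frac\delta2(g(a)+g(a+\delta))-\int g=\frac12\int(x-a)(a+\delta-x)g''(x)\,dx$, and $\frac12(x-a)(a+\delta-x)\le\frac{\delta^2}8$. Sum over the $h$ intervals of $[\frac\delta2,\pi]$ and divide by $\delta$: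
$$\sum_{j\le h}g(q_j)=\frac1\delta\int_{\delta/2}^\pi g+\frac12g\big(\tfrac\delta2\big)-\frac12g(\pi)+\mathcal R,\qquad|\mathcal R|\le\frac\delta8\int|g''| .$$
Further $\big|\frac12g(\frac\delta2)-\frac1\delta\int_0^{\delta/2}g\big|\le\frac1\delta\max|g'|\int_0^{\delta/2}(\frac\delta2-x)dx=\frac\delta8\max|g'|$. This is (a). For (b), Euler–Maclaurin gives $\mathcal R=\frac\delta{12}(g'(\pi)-g'(\frac\delta2))+O(\delta^3\|g\|_{C^4})$, and Taylor's formula gives $\frac12g(\frac\delta2)-\frac1\delta\int_0^{\delta/2}g=\frac\delta8g'(0)+\frac{\delta^2}{24}g''(0)+O(\delta^3\|g\|_{C^4})$ and $-\frac\delta{12}g'(\frac\delta2)=-\frac\delta{12}g'(0)-\frac{\delta^2}{24}g''(0)+O(\delta^3\|g\|_{C^4})$. Add. $\square$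

**Step 1: the number $Z$.** It enters (28) and (30). Since $\int_0^\pi z=0$ and $z(\pi)=-\frac\pi4$, Lemma 5(b) gives $Z=\frac\pi8+\frac\delta8z'(0)+O(\delta^3)$, i.e.
$$2Z=\frac\pi4-\frac{\sqrt2\,\pi^2}{8\mathcal Km}+O(m^{-3}).\tag{31}$$

**Step 2: replacing $\vartheta_2$ by a cosine.** The product (28) is compared with one made of sines and cosines. Let
$$G(q,q')=\log\frac{\vartheta_2(z(q)-z(q'))}{\cos\frac{q-q'}2}.$$
The numerator vanishes iff $z(q)-z(q')\in\frac\pi2+\pi\mathbb Z$, which, $z$ being strictly monotone with $z(q+\pi)=z(q)-\frac\pi2$, happens iff $q-q'$ is an odd multiple of $\pi$. These zeros are simple, as are those of the cosine. So the quotient is real-analytic and nonvanishing on $\mathbb R^2$, and positive because it is so on $q=q'$. $G$ is symmetric and $G(\pi-q,\pi-q')=G(q,q')$. Put $f(q,q')=G(q,q')-G(q,\pi-q')$. As $\cos\frac{q+q'-\pi}2=\sin\frac{q+q'}2$,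
$$\frac{\vartheta_2(z(q)-z(q'))}{\vartheta_2(z(q)+z(q'))}=e^{f(q,q')}\,\frac{\cos\frac{q-q'}2}{\sin\frac{q+q'}2}.\tag{32}$$
From the symmetries of $G$, $f$ is symmetric and $f(q,\pi-q')=f(\pi-q,q')=-f(q,q')$, so $\int_0^\pi f\,dq=\int_0^\pi f\,dq'=0$. Apply Lemma 5(b) in $q$, uniformly in $q'$, and then sum over $q'=q_j$ (there are $O(1/\delta)$ values; the integrals of $\partial_1f(\pi,\cdot)$ and $\partial_1f(0,\cdot)$ also vanish):
$$\sum_{i,j}f(q_i,q_j)=\tfrac14f(\pi,\pi)-\tfrac\delta2\Big[\tfrac{(\partial_1+\partial_2)f(\pi,\pi)}{12}+\tfrac{\partial_1f(0,\pi)+\partial_2f(\pi,0)}{24}\Big]+O(\delta^2).$$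
All displayed terms vanish. Write $z(\pi+e)=-\frac\pi4-\zeta(e)$; $\zeta$ is odd and $\zeta'(0)=\frac{\sqrt2\pi}{4\mathcal K}$. Then
$$G(\pi+e,\pi)=\log\frac{\vartheta_2(\zeta(e))}{\cos(e/2)},\qquad G(\pi+e,0)=\log\frac{\vartheta_2(\frac\pi2+\zeta(e))}{-\sin(e/2)}=\log\frac{\vartheta_1(\zeta(e))}{\sin(e/2)}$$
are even in $e$. So $G(\pi,\pi)=\log\vartheta_2(0)$, and by (25) $G(\pi,0)=\log\frac{\sqrt2\pi\vartheta_1'(0)}{2\mathcal K}=\log\vartheta_2(0)$. Hence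
$$f(\pi,\pi)=0,\qquad f(\pi,0)=-f(\pi,\pi)=0,\qquad G(0,\pi)=\log\vartheta_2(0).\tag{33}$$
Since $G(e,0)=G(\pi-e,\pi)$ and $G(e,\pi)=G(\pi-e,0)$ are even in $e$ too, $\partial_1f(\pi,\pi)=\partial_1f(0,\pi)=0$, and by symmetry $\partial_2f(\pi,\pi)=\partial_2f(\pi,0)=0$. Therefore
$$R(m)=\frac{\vartheta_2(2Z)}{\vartheta_2(0)}\,L\,(1+O(m^{-2})),\qquad L=\prod_{i,j=1}^h\frac{\cos\frac{\pi(i-j)}m}{\sin\frac{\pi(i+j-1)}m}.\tag{34}$$

**Step 3: reducing $L$ to one sum.** Let $\varsigma_a=\sin\frac{\pi a}m$; recall $\varsigma_{m-a}=\varsigma_a$ and $\prod_{a=1}^h2\varsigma_a=\sqrt m$. In the denominator, $i+j-1=a\le h$ occurs $a$ times, and $i+j-1=m-a$ occurs $2h-(m-a)=a-1$ times. So it is $\prod_{a=1}^h\varsigma_a^{2a-1}$. In the numerator, $|i-j|=d$ occurs $2(h-d)$ times and $\cos\frac{\pi d}m=\frac{\varsigma_{2d}}{2\varsigma_d}$. Hence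
$$L=2^{-h(h-1)}\prod_{d=1}^h\varsigma_{2d}^{\,2h-2d}\prod_{a=1}^h\varsigma_a^{-(2h-1)} .$$
The sets $\{\varsigma_{2d}\}_{d\le h}$ and $\{\varsigma_a\}_{a\le h}$ coincide, so $\prod_d\varsigma_{2d}=\prod_a\varsigma_a=2^{-h}\sqrt m$. With $P=\sum_{d=1}^h2d\log(2\varsigma_{2d})$ we have $\prod_d\varsigma_{2d}^{-2d}=2^{h(h+1)}e^{-P}$, and collecting powers of $2$,
$$L=2^h\sqrt m\,e^{-P},\qquad P=\frac m\pi\sum_{i=1}^h(\pi-q_i)\log(2\sin q_i)\tag{35}$$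
(put $2d=m-2i+1$, so $\frac{2\pi d}m=\pi-q_i$).

**Step 4: evaluating $P$.** We isolate the logarithmic singularities. Write
$$(\pi-y)\log(2\sin y)=\pi\log y-y\log y+(\pi-y)\log(\pi-y)+\mathcal E(y),\qquad\mathcal E(y)=(\pi-y)\log\frac{2\sin y}{y(\pi-y)} .$$
$\mathcal E$ is analytic on $[0,\pi]$ with $\mathcal E(\pi)=0$, $\mathcal E'(\pi)=\log\frac\pi2$, $\mathcal E'(0)=1+\log\frac\pi2$; as the logarithm is symmetric about $\frac\pi2$, $\int_0^\pi\mathcal E=\frac\pi2\int_0^\pi\log\frac{2\sin y}{y(\pi-y)}dy=\frac\pi2(0-2(\pi\log\pi-\pi))=-\pi^2(\log\pi-1)$. Put $N=h+\frac12=\pi/\delta=m/2$.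

*The smooth part.* By Lemma 5(b), $\sum\mathcal E(q_i)=-\pi N(\log\pi-1)+\delta\big(\frac18\log\frac\pi2+\frac1{24}\big)+O(\delta^3)$.

*The part $\pi\log y$.* As $\prod_{i\le h}(i-\frac12)=\Gamma(N)/\sqrt\pi$ and $\log\delta=\log\pi-\log N$, Stirling gives
$$\sum_i\pi\log q_i=\pi\big[h\log\delta+\log\Gamma(N)-\tfrac12\log\pi\big]=\pi\big[(N-\tfrac12)\log\pi-N+\tfrac12\log2\big]+\tfrac\delta{12}+O(\delta^3).$$

*The remaining part.* The numbers $\pi-q_i$ run over $l\delta$, $1\le l\le h$. So the two remaining sums give $\delta\big[\frac h2\log\delta+D_h\big]$, where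
$$D_h=\sum_{l\le h}l\log l-\sum_{i\le h}(i-\tfrac12)\log(i-\tfrac12)=2\log\mathsf H(h)-\tfrac12\log\mathsf H(2h)+\big(h^2+\tfrac h2\big)\log2,\quad\mathsf H(n)=\prod_{j\le n}j^j .$$
(Split $\log\mathsf H(2h)$ into odd and even $j$: $\sum_{j\text{ odd}<2h}j\log j=\log\mathsf H(2h)-2\log\mathsf H(h)-h(h+1)\log2$, and $(i-\frac12)\log(i-\frac12)=\frac12(2i-1)[\log(2i-1)-\log2]$.) By Euler–Maclaurin for $x\log x$, $\log\mathsf H(n)=\log A+(\frac{n^2}2+\frac n2+\frac1{12})\log n-\frac{n^2}4+O(n^{-2})$, so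
$$D_h=\tfrac32\log A+\big(\tfrac h2+\tfrac18\big)\log h-\tfrac{\log2}{24}+O(h^{-2}).$$
With $h=N-\frac12$ and $\log h=\log N-\frac1{2N}-\frac1{8N^2}+O(N^{-3})$, the $1/N$ terms cancel: $(\frac h2+\frac18)\log h=(\frac N2-\frac18)\log N-\frac14+O(N^{-2})$. The contribution is
$$\tfrac\pi2\log\pi+\delta\big[-\tfrac14\log\pi-\tfrac14+\tfrac18\log N+\tfrac32\log A-\tfrac{\log2}{24}\big]+O(\delta^3).$$

Adding the three, the terms of order $N$ cancel, and with $N=m/2$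
$$\sum_i(\pi-q_i)\log(2\sin q_i)=\tfrac\pi2\log2+\delta\big[\tfrac18\log m-\tfrac18\log\pi-\tfrac7{24}\log2+\tfrac32\log A-\tfrac18\big]+O(\delta^3).$$
As $\frac m\pi\delta=2$, $P=\frac m2\log2+\frac14\log m-\frac14\log\pi-\frac7{12}\log2+3\log A-\frac14+O(m^{-2})$, and (35) with $h-\frac m2=-\frac12$ gives
$$L=2^{1/12}\pi^{1/4}e^{1/4}A^{-3}\,m^{1/4}(1+O(m^{-2})).\tag{36}$$

**Step 5: theta constants.** It remains to evaluate $\vartheta_2(2Z)/\vartheta_2(0)$. Use $\vartheta_2(y)=2\rho^{1/4}\cos y\prod_{r\ge1}(1-\rho^{2r})(1+2\rho^{2r}\cos2y+\rho^{4r})$ and put $\pi_0=\rho^2=e^{-\pi}$. Then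
$$\Big(\frac{\vartheta_2(\pi/4)}{\vartheta_2(0)}\Big)^2=\frac12\prod_r\frac{(1+\pi_0^{2r})^2}{(1+\pi_0^r)^4}=\frac12\prod_r\frac1{(1+\pi_0^{2r})^2(1+\pi_0^{2r-1})^4}=\frac12\prod_r\frac{(1-\pi_0^{2r-1})^2}{(1+\pi_0^{2r-1})^2},$$
where the last step is Euler's identity $\prod_r(1+\pi_0^{2r})(1+\pi_0^{2r-1})(1-\pi_0^{2r-1})=1$. The last product is $\vartheta_4(0|i)/\vartheta_3(0|i)$, whose square is the complementary modulus at $\tau=i$, i.e. $1/\sqrt2$. So the expression is $\frac12\cdot2^{-1/4}=2^{-5/4}$, and $\vartheta_2(\frac\pi4)/\vartheta_2(0)=2^{-5/8}$.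

Differentiating $\psi(z+\frac\pi4)=\tan\frac q2$ at $q=\frac\pi2$, where $z=0$: $\psi'(\frac\pi4)=1/z'(\frac\pi2)=-\frac{4\mathcal K}\pi$. As $\vartheta_1(\frac\pi4+y)=\vartheta_2(\frac\pi4-y)$, $\psi(\frac\pi4+y)=\vartheta_2(\frac\pi4+y)/\vartheta_2(\frac\pi4-y)$, so $2\frac{\vartheta_2'}{\vartheta_2}(\frac\pi4)=\psi'(\frac\pi4)$ and $\frac{\vartheta_2'}{\vartheta_2}(\frac\pi4)=-\frac{2\mathcal K}\pi$. With (31),
$$\frac{\vartheta_2(2Z)}{\vartheta_2(\pi/4)}=1+\frac{2\mathcal K}\pi\cdot\frac{\sqrt2\,\pi^2}{8\mathcal Km}+O(m^{-2})=1+\frac{\sqrt2\,\pi}{4m}+O(m^{-2}).$$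
Together with (34), (36) and $-\frac58+\frac1{12}=-\frac{13}{24}$,
$$R(m)=C\,m^{1/4}\Big(1+\frac{\sqrt2\,\pi}{4m}+O(m^{-2})\Big).\tag{37}$$

By (13), $Q(m)\ge R_-=R(m)$. What remains is an upper bound for $r_k$, uniform in $k$.

## 10. Hadamard's inequality linearizes the dependence on $k$

Regard $\varepsilon_1,\dots,\varepsilon_h\in[0,1)$ as independent variables in (20), (21), and put
$$c_j=\partial_{\varepsilon_j}(r_k/R_-)\big|_{\varepsilon=0}\ (\text{odd formula}),\qquad d_j=\partial_{\varepsilon_j}(r_k/R_+)\big|_{\varepsilon=0}\ (\text{even formula}).$$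
The purpose of this section is to show that the first-order coefficients already control $r_k$. Recall Hadamard's inequality: a positive semidefinite matrix has determinant at most the product of its diagonal entries.

**Lemma 6.** $R_\pm>0$. Moreover $r_k/R_-\le\prod_j(1+\varepsilon_jc_j)$ for $k$ odd and $r_k/R_+\le\prod_j(1+\varepsilon_jd_j)$ for $k$ even, with positive factors. Hence
$$r_k\le R_-\,e^{\sum_jc_j\varepsilon_j}\ (k\text{ odd}),\qquad r_k\le R_+\,e^{\sum_jd_j\varepsilon_j}\ (k\text{ even}).\tag{38}$$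

*Proof for $k$ odd.* $R_->0$ was shown in Section 6. By Lemma 1 and homogeneity, $r_k=\prod_pu'_p\,\det(1+B\,\mathrm{diag}(\tau_p))$, where
$$B=\mathsf Y_\infty^{1/2}\mathsf C^T\mathsf X\mathsf C\mathsf Y_\infty^{1/2}\succeq0,\qquad\tau=\frac{w'}{u'}e^\eta=\frac{1+\varepsilon}{1-\varepsilon e^{-2\eta}}\ge1,$$
$\mathsf X$ has $w_q=e^{-\eta_q}$ and $\mathsf Y_\infty$ has $w'_p=e^{-\eta_p}$ (both positive). With $\Pi=(1+B)^{-1}B$, $0\preceq\Pi\prec1$,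
$$\frac{\det(1+B\tau)}{\det(1+B)}=\det\big(1+(\tau-1)^{1/2}\Pi(\tau-1)^{1/2}\big)\le\prod_p\big(1+(\tau_p-1)\Pi_{pp}\big).$$
Multiply by $\prod_pu'_p/u'_{p,\infty}=\prod_p(1-\varepsilon_pe^{-2\eta_p})$. As $(1-\varepsilon e^{-2\eta})(\tau-1)=\varepsilon(1+e^{-2\eta})$, the factors become $1+\varepsilon_p\big(\Pi_{pp}-e^{-2\eta_p}(1-\Pi_{pp})\big)>0$. The coefficient of $\varepsilon_p$ is $c_p$: indeed $\Pi_{pp}=\partial_{\tau_p}\log\det(1+B\tau)|_{\tau=1}$ and $\tau'(0)=1+e^{-2\eta}$.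

*Proof for $k$ even.* By Lemma 1, $r_k=\prod_qu_q\,D_1(\tau)$, where
$$D(\tau,t)=\det\big(1+\tau\mathsf X_\infty(\mathsf C\mathsf Y\mathsf C^T+t\mathbf1\mathbf1^T)\big)=D_0(\tau)+tD_1(\tau),\qquad\tau=\frac wue^\eta=\frac{1-\varepsilon}{1+\varepsilon e^{-2\eta}}\in(0,1],$$
with $\mathsf X_\infty,\mathsf Y\succ0$ having $w=e^{-\eta}$, $w'=e^{-\eta}$. First, $D_1(1)=\det(1+\mathsf X_\infty\mathsf C\mathsf Y\mathsf C^T)\,\mathbf1^T(\mathsf X_\infty^{-1}+\mathsf C\mathsf Y\mathsf C^T)^{-1}\mathbf1>0$, so $R_+>0$. A single coefficient in $t$ is not a determinant to which Hadamard applies, so we keep $t>0$ and let $t\to\infty$ at the end. Let $B_t=\mathsf X_\infty^{1/2}(\mathsf C\mathsf Y\mathsf C^T+t\mathbf1\mathbf1^T)\mathsf X_\infty^{1/2}\succeq0$, $\Pi_t=(1+B_t)^{-1}B_t$, $0\preceq\Pi_t\prec1$. Then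
$$\frac{D(\tau,t)}{D(1,t)}=\frac{\det(1+\tau B_t)}{\det(1+B_t)}=\det\big(1-(1-\tau)^{1/2}\Pi_t(1-\tau)^{1/2}\big)\le\prod_q\big(1-(1-\tau_q)(\Pi_t)_{qq}\big),$$
the matrix being positive definite since $0\le1-\tau<1$. As $t\to\infty$ the left side tends to $D_1(\tau)/D_1(1)$, and
$$(\Pi_t)_{qq}=\frac{\partial_{\tau_q}D_0+t\,\partial_{\tau_q}D_1}{D_0+tD_1}\Big|_{\tau=1}\longrightarrow\Pi_{qq}:=\partial_{\tau_q}\log D_1|_{\tau=1}\in[0,1].$$
Multiply by $\prod_qu_q/u_{q,\infty}=\prod_q(1+\varepsilon_qe^{-2\eta_q})$. As $(1+\varepsilon e^{-2\eta})(1-\tau)=\varepsilon(1+e^{-2\eta})$, the factors become $1+\varepsilon_q\big(e^{-2\eta_q}(1-\Pi_{qq})-\Pi_{qq}\big)\ge1-\varepsilon_q>0$, and the coefficient of $\varepsilon_q$ is the logarithmic derivative of $r_k$ at $\varepsilon=0$, that is $d_q$. Finally (38) follows from $\log(1+x)\le x$. $\square$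

## 11. The first-order coefficients as theta products

**Lemma 7.** $\sum_jc_j=0$, and
$$c_j=\frac{\vartheta_1(2Z-2z_j)}{\vartheta_2(2Z)}M_j,\qquad d_j=-\frac{\vartheta_2(2Z-2z_j)}{\vartheta_1(2Z)}M_j,\tag{39}$$
$$M_j=\frac{\vartheta_2(0)}{\vartheta_2(2z_j)}\cdot\frac{(1+x_j)W_j}{m\sinh\eta_j\cosh\eta_j}>0,\qquad W_j=\prod_{i=1}^h\Big[\frac{\vartheta_2(z_i+z_j)}{\vartheta_2(z_i-z_j)}\Big]^2 .\tag{40}$$

*Proof for $c_j$.* By (27), $c_j=(\Phi^{-1}\Omega)_{jj}$. Since $\Phi$ is symmetric and $\Omega$ antisymmetric, $\sum_jc_j=\operatorname{tr}(\Phi^{-1}\Omega)=0$. Now $\Omega_{ij}=\psi(\frac\pi2-z_i+z_j)=-\psi(z_i+(\frac\pi2-z_j))$, so by Cramer's rule $-c_j$ is the ratio of the determinant (26) with $b_j=z_j$ replaced by $\frac\pi2-z_j$ to $\det\Phi$. Using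
$$\vartheta_2(2Z+\tfrac\pi2-2z_j)=-\vartheta_1(2Z-2z_j),\quad\vartheta_1(z_i+z_j-\tfrac\pi2)=-\vartheta_2(z_i+z_j),\quad\vartheta_1(z_i-z_j+\tfrac\pi2)=\vartheta_2(z_i-z_j)$$
we get the formula for $c_j$ with
$$M_j=\prod_{i\ne j}\frac{\vartheta_2(z_i+z_j)}{\vartheta_1(z_j-z_i)}\prod_i\frac{\vartheta_1(z_i+z_j)}{\vartheta_2(z_i-z_j)}.\tag{41}$$
To rewrite (41): by (24), $\frac{\vartheta_1(z_i+z_j)}{\vartheta_1(z_j-z_i)}=\frac{x_j+x_i}{x_j-x_i}\cdot\frac{\vartheta_2(z_i+z_j)}{\vartheta_2(z_i-z_j)}$ for $i\neq j$; the factor $i=j$ is $\frac{\vartheta_1(2z_j)}{\vartheta_2(0)}$. So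
$$M_j=W_j\Big[\frac{\vartheta_2(0)}{\vartheta_2(2z_j)}\Big]^2\frac{\vartheta_1(2z_j)}{\vartheta_2(0)}\prod_{i\ne j}\frac{x_j+x_i}{x_j-x_i}.$$
Here $\prod_{i\ne j}\frac{x_j+x_i}{x_j-x_i}=\frac{\mathcal B(x_j)}{2x_j\mathcal A'(x_j)}=\frac{1+x_j}{mx_j}$ by (18), and $\frac{\vartheta_1(2z_j)}{\vartheta_2(2z_j)}=\frac1{\psi(2z_j)}=\frac{x_j}{\sinh\eta_j\cosh\eta_j}$. This is (40). Positivity holds because $|z_j|<\frac\pi4$ makes all the $\vartheta_2$'s positive.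

*Proof for $d_j$.* By (24), row $i$ in (21) is $\rho_i-\varepsilon_ie^{-2\eta_i}\tilde\rho_i$ with
$$\rho_i=\big(\psi(z_i+z_j)+te^{\eta_j-\eta_i}\big)_j,\qquad\tilde\rho_i=\big(\psi(\tfrac\pi2-z_i+z_j)+te^{\eta_j+\eta_i}\big)_j .$$
Putting $q\to-q$ in the formula for $e^{-\eta}$ in (25) gives $e^\eta=i\psi(\pi-z+\frac{i\pi}4)$. So in the bordered determinant $\Delta$ of Section 8, passing from $\rho_i$ to $\tilde\rho_i$ replaces $a_i=z_i$ by $\frac\pi2-z_i$, in the border column as well. Thus $d_j=-e^{-2\eta_j}\Delta^{(j)}/\Delta$, where $\Delta^{(j)}$ has $a_j$ so replaced. In (26) the indices $\le h$ contribute $M_j$ as in (41). The index $h+1$ contributes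
$$\frac{\vartheta_1(\frac\pi2-z_j-\frac{i\pi}4)}{\vartheta_1(z_j-\frac{i\pi}4)}\cdot\frac{\vartheta_1(z_j+\frac\pi2+\frac{i\pi}4)}{\vartheta_1(\pi-z_j+\frac{i\pi}4)}=\Big[\frac{\vartheta_2(z_j+\frac{i\pi}4)}{\vartheta_1(z_j-\frac{i\pi}4)}\Big]^2=\Big[\frac{\psi(z_j+\frac{i\pi}4)}{-e^{2iz_j}}\Big]^2=-e^{2\eta_j}e^{-4iz_j},$$
by (22) and (25). The $\vartheta_2$-factor contributes, by (29),
$$\frac{\vartheta_2(2Z+\pi+\pi\tau-2z_j)}{\vartheta_2(2Z+\frac\pi2+\pi\tau)}=\frac{-\rho^{-1}e^{-4iZ+4iz_j}\vartheta_2(2Z-2z_j)}{\rho^{-1}e^{-4iZ}\vartheta_1(2Z)}=-e^{4iz_j}\frac{\vartheta_2(2Z-2z_j)}{\vartheta_1(2Z)}.$$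
The product $-e^{-2\eta_j}\cdot M_j\cdot(-e^{2\eta_j}e^{-4iz_j})\cdot(-e^{4iz_j})\frac{\vartheta_2(2Z-2z_j)}{\vartheta_1(2Z)}$ is the claim. $\square$

## 12. Sign alternation in the order of $\eta$, and partial sums

**Step 1: ordering.** The weights $\varepsilon_j=e^{-2k\eta_j}$ are monotone in $\eta_j$, so we order the indices that way. For each $j$ let $\nu\in\{1,\dots,h\}$ satisfy $\sin q_j=\sin\frac{\pi\nu}m$: $\nu=2j-1$ (odd) if $q_j<\frac\pi2$, and $\nu=m-(2j-1)$ (even) if $q_j>\frac\pi2$. This is a bijection, $\eta$ increases with $\nu$, and $z_j=(-1)^{\nu+1}z(\frac{\pi\nu}m)$. Write $c(\nu),d(\nu),M(\nu),\varepsilon_\nu$.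

**Step 2: the size of $M(\nu)$, uniformly.** By (32), $\log W_j=2\sum_ig_j(q_i)$ with
$$g_j(q)=-f(q,q_j)+\ell_j(q),\qquad\ell_j(q)=\log\frac{\sin\frac{q+q_j}2}{\cos\frac{q-q_j}2}.$$
We have $\int_0^\pi f(q,q_j)dq=0$, and $\int_0^\pi\ell_j=0$ (substitute $q\to\pi-q$ in the denominator). Also $\ell_j'=\frac{\cos q_j}{\sin q+\sin q_j}$, so $|\ell_j'|\le\frac1{\sin q_j}$, and $\ell_j'$ is monotone on each half of $[0,\pi]$, so $\int_0^\pi|\ell_j''|\le\frac2{\sin q_j}$. As $\sin q_j\ge\frac{2\nu}m$, Lemma 5(a) gives $\log W_j=-g_j(\pi)+O(\frac1\nu)$ uniformly. By (32) at $q=\pi$ and (25),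
$$-g_j(\pi)=\log\frac{\vartheta_2(\frac\pi4+z_j)}{\vartheta_2(\frac\pi4-z_j)}=\log\psi(z_j+\tfrac\pi4)=\log\tan\frac{q_j}2=\log\frac{\sin q_j}{1+x_j}.$$
Finally $\vartheta_2(2z(q))=\vartheta_2(z(q)-z(\pi-q))=e^{G(q,\pi-q)}\sin q$. Put
$$V(q)=\frac{\vartheta_2(0)\,e^{-G(q,\pi-q)}}{\sqrt{1+\sin^2q}},$$
real-analytic and positive on $\mathbb R$, with $V(\pi-q)=V(q)$ and $V(0)=1$ by (33). Inserting all this into (40), uniformly in $1\le\nu\le h$,
$$M(\nu)=\frac1m\,\frac{V(\pi\nu/m)}{\sin(\pi\nu/m)}\big(1+O(\tfrac1\nu)\big)=O(\tfrac1\nu).\tag{42}$$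

**Step 3: a positive part and an alternating part.** We bound tails of $\sum c$ and $\sum d$ from one side. Let $\alpha(y)=\vartheta_1(\frac\pi4-y)/\vartheta_2(\frac\pi4)$, with even and odd parts $\alpha_e,\alpha_o$.

*Claim: $\alpha_e(y)>0$ for $|y|<\frac\pi2$.* By its product formula $\vartheta_1$ is positive on $(0,\pi)$ and increasing on $(0,\frac\pi2)$; also $\vartheta_1(\pi-y)=\vartheta_1(y)$. We need $\vartheta_1(\frac\pi4-y)+\vartheta_1(\frac\pi4+y)>0$ for $0\le y<\frac\pi2$. For $y\le\frac\pi4$ this is clear. For $\frac\pi4<y<\frac\pi2$ the sum is $\vartheta_1(\frac{3\pi}4-y)-\vartheta_1(y-\frac\pi4)>0$, as $0<y-\frac\pi4<\frac\pi4<\frac{3\pi}4-y<\frac\pi2$.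

Since $2Z=\frac\pi4+O(\frac1m)$, $\vartheta_1(\frac\pi4)=\vartheta_2(\frac\pi4)$ and $\vartheta_2(\frac\pi4-y)=\vartheta_1(\frac\pi4+y)$, (39) gives $c_j=(\alpha(2z_j)+O(\frac1m))M_j$ and $d_j=-(\alpha(-2z_j)+O(\frac1m))M_j$. So, with $q=\frac{\pi\nu}m$ and (42),
$$\begin{aligned}c(\nu)&=\frac{V(q)}{m\sin q}\big[\alpha_e(2z(q))+(-1)^{\nu+1}\alpha_o(2z(q))\big]+O(\nu^{-2}),\\ d(\nu)&=-\frac{V(q)}{m\sin q}\big[\alpha_e(2z(q))-(-1)^{\nu+1}\alpha_o(2z(q))\big]+O(\nu^{-2}).\end{aligned}\tag{43}$$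
The function $\chi(q)=\alpha_o(2z(q))V(q)/\sin q$ satisfies $|\chi|\le b/q$, $|\chi'|\le b/q^2$ on $(0,\frac\pi2]$ for some constant $b$. Pair consecutive terms: $|\chi(\frac{\pi(\nu+1)}m)-\chi(\frac{\pi\nu}m)|\le\frac{bm}{\pi\nu^2}$, and at most one term, of size at most $\frac{bm}{\pi a}$, stays unpaired, so $\big|\sum_{\nu=a+1}^{a'}(-1)^\nu\chi(\frac{\pi\nu}m)\big|=O(m/a)$. Hence there is a constant $\lambda$ such that for large $m$ and $1\le a<a'\le h$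
$$\sum_{\nu=a+1}^{a'}c(\nu)\ge\frac1m\sum_{\nu=a+1}^{a'}\frac{\alpha_e(2z(q))V(q)}{\sin q}\Big|_{q=\pi\nu/m}-\frac\lambda a\ge-\frac\lambda a,\qquad\sum_{\nu=a+1}^{a'}d(\nu)\le\frac\lambda a .\tag{44}$$

**Step 4: fixed $\nu$, $m\to\infty$.** The bound (44) is useless for small $a$, so there we compute limits. Put $\omega_l=\frac{(2l-1)!!}{(2l)!!}$, $\omega_0=1$. By (32), $W_j=e^{-2\sum_if(q_i,q_j)}W_j^L$ with $W_j^L=\prod_i\big[\sin\frac{\pi(i+j-1)}m\big/\cos\frac{\pi(i-j)}m\big]^2$. Lemma 5(a) gives $-2\sum_if(q_i,q_j)=f(\pi,q_j)+O(\delta)\to0$, because $q_j\to0$ or $\pi$ and (33) holds. We use $\prod_{a=1}^h\varsigma_a=2^{-h}\sqrt m$; $\prod_{a=1}^h\cos\frac{\pi a}m=\prod_a\frac{\varsigma_{2a}}{2\varsigma_a}=2^{-h}$; $\cos\frac{\pi(h-a)}m=\sin\frac{(2a+1)\pi}{2m}$; and, for fixed $r$, $\varsigma_{h+r}\to1$, $\cos\frac{\pi r}m\to1$.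

*$\nu=2j-1$.* The sines run over $\varsigma_j,\dots,\varsigma_{h+j-1}$, so
$$\prod_i\sin\tfrac{\pi(i+j-1)}m\sim\frac{\sqrt m}{2^h}\prod_{a<j}\varsigma_a^{-1}\sim\frac{\sqrt m}{2^h}\frac{(m/\pi)^{j-1}}{(j-1)!},$$
and the cosines have arguments $\frac{\pi r}m$ with $r$ from $1-j$ to $h-j$, so
$$\prod_i\cos\tfrac{\pi(i-j)}m\sim2^{-h}\prod_{a=0}^{j-1}\Big(\sin\tfrac{(2a+1)\pi}{2m}\Big)^{-1}\sim2^{-h}\frac{(2m/\pi)^j}{(2j-1)!!}.$$
Hence $W_j^L\sim\frac{\pi^2}{4m}\big[\frac{(2j-1)!!}{(2j-2)!!}\big]^2$. As $\frac{\vartheta_2(0)}{\vartheta_2(2z_j)}\sim\frac1{\sin q_j}\sim\frac m{\pi\nu}$, $1+x_j\to2$, $\sinh\eta_j\sim\frac{\pi\nu}m$, $\cosh\eta_j\to1$, (40) gives $M(\nu)\sim\frac{2mW_j}{\pi^2\nu^2}$ and $M(2j-1)\to\frac12\omega_{j-1}^2$.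

*$\nu=2l$, that is $j=h+1-l$.* The sines run over $\varsigma_{h+1-l},\dots,\varsigma_{2h-l}$; those with index above $h$ are $\varsigma_{l+1},\dots,\varsigma_h$ by $\varsigma_{m-a}=\varsigma_a$, and the other $l$ tend to $1$. So the product is $\sim\frac{\sqrt m}{2^h}\prod_{a\le l}\varsigma_a^{-1}\sim\frac{\sqrt m}{2^h}\frac{(m/\pi)^l}{l!}$. The cosines have $r$ from $l-h$ to $l-1$, giving $\sim2^{-h}\frac{(2m/\pi)^l}{(2l-1)!!}$. So $W_j^L\sim m\,\omega_l^2$. As $\frac{\vartheta_2(0)}{\vartheta_2(2z_j)}\sim\frac1{\sin q_j}$, $1+x_j\sim\frac12\sin^2q_j$, (40) gives $M(2l)\to\frac12\omega_l^2$.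

Moreover $2z_j\to\frac\pi2$ for $\nu$ odd, $2z_j\to-\frac\pi2$ for $\nu$ even, and $\alpha(\pm\frac\pi2)=\mp1$. So
$$c(2j-1),\,d(2j-1)\to-\tfrac12\omega_{j-1}^2,\qquad c(2l),\,d(2l)\to+\tfrac12\omega_l^2 .$$

**Why a termwise bound fails.** It is tempting to bound $\sum c_j\varepsilon_j$ by the sum of the positive $c_j$. But $\omega_l^2\ge\frac1{4l}$: this holds for $l=1$, and $\frac{\omega_{l+1}^2}{\omega_l^2}=\frac{(2l+1)^2}{(2l+2)^2}\ge\frac l{l+1}$ since $(2l+1)^2\ge4l(l+1)$. So $\sum_{l\le L}c(2l)\to\frac12\sum_{l\le L}\omega_l^2\ge\frac18\sum_{l\le L}\frac1l$, and the sum of the positive coefficients is unbounded as $m\to\infty$: through (38) this loses an unbounded factor. What saves us is that the coefficients telescope. The partial sums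
$$\Sigma_c(\nu)=\sum_{\nu'\le\nu}c(\nu'),\qquad\Sigma_d(\nu)=\sum_{\nu'\le\nu}d(\nu')$$
satisfy, for each fixed index,
$$\Sigma_c(2l+1),\,\Sigma_d(2l+1)\to-\tfrac12\ (l\ge0),\qquad\Sigma_c(2l),\,\Sigma_d(2l)\to-\tfrac12+\tfrac12\omega_l^2\le-\tfrac38\ (l\ge1),\tag{45}$$
because $\omega_l\le\omega_1=\frac12$. And since $1>\varepsilon_1>\dots>\varepsilon_h>0$, partial sums are what matters: by summation by parts
$$\sum_\nu c(\nu)\varepsilon_\nu=\sum_{\nu<h}\Sigma_c(\nu)(\varepsilon_\nu-\varepsilon_{\nu+1})+\Sigma_c(h)\varepsilon_h,\tag{46}$$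
and similarly for $d$. By Lemma 7, $\Sigma_c(h)=0$.

## 13. Proof of Theorem 1: a bound up to $1+o(1)$

For $\nu<h$, (44) and $\Sigma_c(h)=0$ give $\Sigma_c(\nu)=-\sum_{\nu'>\nu}c(\nu')\le\frac\lambda\nu$. Fix an integer $N>8\lambda$. For $m$ large, depending on $N$:

* for $\nu\le N$, (45) gives $\Sigma_c(\nu)<0$ and $\Sigma_d(\nu)<-\frac14$;
* for $\nu>N$, $\Sigma_c(\nu)\le\frac\lambda N$ (for $\nu=h$ it is $0$) and $\Sigma_d(\nu)\le\Sigma_d(N)+\frac\lambda N<-\frac14+\frac18<0$.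

The weights $\varepsilon_\nu-\varepsilon_{\nu+1}$ and $\varepsilon_h$ in (46) are positive with sum $\varepsilon_1<1$. So (46) and (38) give, uniformly in $k\ge1$,
$$r_k\le e^{\lambda/N}R_-\ (k\text{ odd}),\qquad r_k\le R_+\ (k\text{ even}).\tag{47}$$
By (30) and (31), $R_+/R_-=1/\psi(2Z)\to1/\psi(\frac\pi4)=1$. Hence, by (13), $\limsup_mQ(m)/R(m)\le e^{\lambda/N}$, and $N$ is arbitrary. Together with $Q(m)\ge R(m)$ and (37), $Q(m)\sim R(m)\sim C\,m^{1/4}$. $\blacksquare$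

## 14. Proof of Theorem 2: all partial sums are negative

The first assertion was proved in Section 6. To get equality we remove the factor $e^{\lambda/N}$.

**Claim.** For $m$ large, $\Sigma_c(\nu)<0$ for all $1\le\nu<h$.

Choose $\mu\in(0,\frac14)$ with $|2z(q)|<\frac\pi8$ on $I=[\frac\pi2(1-2\mu),\frac\pi2]$; this is possible as $z(\frac\pi2)=0$. If $m\ge1/\mu$ and $\nu'\ge(1-\mu)h$, then $\frac{\pi\nu'}m\ge\frac\pi2(1-\mu)(1-\frac1m)\ge\frac\pi2(1-2\mu)$, so $\frac{\pi\nu'}m\in I$. Three ranges of $\nu$ are treated.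

* **Top range, $(1-\mu)h\le\nu<h$.** As $2Z\to\frac\pi4$ and $|2z_j|<\frac\pi8$ for the indices $\nu'>\nu$, for $m$ large $2Z-2z_j\in(0,\frac\pi2)$, so $c(\nu')>0$ by (39). Hence $\Sigma_c(\nu)=-\sum_{\nu'>\nu}c(\nu')<0$.
* **Middle range, $N\le\nu\le(1-\mu)h$.** The continuous positive function $\alpha_e(2z(q))V(q)/\sin q$ is at least some $\kappa_0>0$ on $I$. For $m$ large at least $\frac{\mu h}2$ integers $\nu'$ lie in $((1-\mu)h,h]$, and $\frac hm\ge\frac13$. So (44) with $a=\nu$, $a'=h$ gives $\sum_{\nu'>\nu}c(\nu')\ge\frac{\kappa_0\mu}6-\frac\lambda N>0$ once $N$ is fixed large enough. Again $\Sigma_c(\nu)<0$.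
* **Bottom range, $\nu\le N$.** Use (45).

This proves the claim.

**Conclusion.** Let $m$ be large. For odd $k$: since $\Sigma_c(h)=0$, (46) and the claim give $\sum c(\nu)\varepsilon_\nu\le0$, so $r_k\le R_-$ by (38). For even $k$: by (47), $r_k\le R_+=R_-/\psi(2Z)$; as $\psi(\frac\pi4)=1$, $\psi'(\frac\pi4)=-\frac{4\mathcal K}\pi<0$ and $2Z<\frac\pi4$ by (31), we have $\psi(2Z)>1$ and $r_k<R_-$. Since $r_k\to R_-$ along odd $k$, (13) yields
$$Q(m)=\sup_kr_k=R_-=R(m)$$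
for all large odd $m$, and the expansion (5) is (37). $\blacksquare$
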